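# How the exponent bounds $(k,l)$-sum-free sets in finite abelian groups

## 1. Five points or six in $\mathbb Z_5^2$

Call a subset $A$ of an abelian group *good* if the equation
$$a+b+c=d$$
has no solution with $a,b,c,d\in A$, where repetitions are allowed. How large can a good set be?

**In $\mathbb Z_5$.** A good set does not contain $0$, because $0+0+0=0$. A singleton $\{x\}$ with $x\neq0$ is good, because $3x=x$ would give $2x=0$. Suppose two elements are allowed. Multiplying by a unit of $\mathbb Z_5$ preserves goodness, so we may assume that $1\in A$. The second element is $2$, $3$ or $4$, and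
$$2+2+2=1,\qquad 1+1+1=3,\qquad 1+1+4=1$$
rule these out in turn. So the maximum in $\mathbb Z_5$ is $1$.

**In $\mathbb Z_{25}$.** The set $I=\{3,4,\dots,8\}$ is good: the sums of three elements of $I$ fill $\{9,\dots,24\}$, which misses $I$. So six points are possible in this group of order $25$.

**In $\mathbb Z_5^2$.** The vertical line $\{(1,y):y\in\mathbb Z_5\}$ is good, since the first coordinate of $a+b+c$ is $3$. It has five points. For an upper bound, the $24$ nonzero vectors split into six lines through $0$. The part of a good set on such a line is a good set in a copy of $\mathbb Z_5$, so it has at most one point. Hence a good set has at most six points. Is six attained, as in $\mathbb Z_{25}$?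

Suppose $A$ is good with $|A|=6$. Then each of the six lines through $0$ contains *exactly* one point of $A$. We use the Cauchy–Davenport theorem: for nonempty $B_1,\dots,B_h\subseteq\mathbb Z_p$ with $p$ prime, $|B_1+\dots+B_h|\ge\min(p,\sum|B_i|-h+1)$.

*Some coset of some line through $0$ contains at least three points of $A$.* Suppose not. There are $15$ pairs of points of $A$, and the difference of each pair lies on exactly one of six lines. Since $15>2\cdot 6$, some line $L$ receives at least three pairs. No coset of $L$ has more than two points of $A$, so these pairs lie in three different cosets. Let $T_2\subseteq\mathbb Z_5^2/L\cong\mathbb Z_5$ be the set of cosets with two points of $A$, so $|T_2|\ge3$. But $T_2$ is good in $\mathbb Z_5$. Indeed, if $y_1+y_2+y_3=y_4$ with $y_i\in T_2$, put $B_i=A\cap y_i$. Then $B_1+B_2+B_3-B_4$ lies in $L$ and has at least $\min(5,8-3)=5$ elements. So it is all of $L$ and contains $0$, and this is a solution of $a+b+c=d$ in $A$. Since good sets in $\mathbb Z_5$ have at most one element, $|T_2|\le1$, a contradiction.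

*Such a coset is impossible.* Let $F=A\cap z$ with $|F|\ge3$, where $z$ is a coset of a line $L$ through $0$. By Cauchy–Davenport $F-F$ has at least $5$ elements, so $F-F=L$. Let $\ell$ be the point of $A$ on $L$. Then $-2\ell=a-d$ for some $a,d\in F$, that is, $a+\ell+\ell=d$. This contradicts goodness.

So the maximum in $\mathbb Z_5^2$ is five. Two groups of order $25$ give different answers, and the density in $\mathbb Z_5^2$ is $\frac15$, the same as in $\mathbb Z_5$. This suggests that the exponent of the group, and not its order, governs the answer.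

## 2. $(k,l)$-free sets and the density formula

Throughout, $k\neq l$ are positive integers, $s=k+l\ge3$, $G$ is a finite abelian group, $n=|G|$, and $m=\exp G$ is the exponent, i.e. the smallest positive integer $a$ with $ag=0$ for all $g\in G$. (From Section 8 on, $m$ has a slightly wider meaning, announced there.)

**Definition.** For $A\subseteq G$ and $h\ge1$ let $hA=\{a_1+\dots+a_h:a_i\in A\}$, repetitions allowed. The set $A$ is *$(k,l)$-free* if $kA\cap lA=\emptyset$; equivalently, $0\notin kA-lA$. Put
$$\mu_{k,l}(G)=\max\Bigl\{\frac{|A|}{|G|}: A\subseteq G,\ A\text{ is }(k,l)\text{-free}\Bigr\}.$$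
We also write $0\cdot C=\{0\}$ for $C\ne\emptyset$.

The good sets of Section 1 are the $(3,1)$-free sets. We found $\mu_{3,1}(\mathbb Z_5)=\mu_{3,1}(\mathbb Z_5^2)=\frac15$ and $\mu_{3,1}(\mathbb Z_{25})\ge\frac6{25}$. The following statement was posed as a conjecture, and the purpose of the lecture is to prove it.

**Theorem 1.** If $\gcd(|G|,k-l)=1$, then
$$\mu_{k,l}(G)=\max_{d\mid\exp G}\left\{\frac{\lfloor (d-2)/(k+l)\rfloor+1}{d}\right\}.$$

For $(k,l)=(3,1)$, the divisors $d=1,5,25$ contribute $0,\frac15,\frac6{25}$. So the formula gives $\frac15$ for $\mathbb Z_5^2$ and $\frac6{25}$ for $\mathbb Z_{25}$.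

The gcd condition cannot simply be dropped. In $\mathbb Z_2$ with $(k,l)=(3,1)$ neither $\{0\}$ nor $\{1\}$ is free, since $3\cdot1=1$. So $\mu_{3,1}(\mathbb Z_2)=0$, while $d=2$ contributes $\frac12$ to the formula.

We take the following results as given.

* *The known case*, quoted with the problem (source of the problem: https://upcommons.upc.edu/bitstream/handle/2099.1/6375/Mem%C3%B2ria.pdf?sequence=1&isAllowed=y): Theorem 1 holds if some divisor of $\exp G$ is not congruent to $1$ modulo $s$.
* *Green–Ruzsa* (Sum-free sets in abelian groups, Israel J. Math. 147 (2005), 157–188): if all primes dividing $|G|$ are $\equiv1\pmod3$, the largest $A\subseteq G$ with $A\cap2A=\emptyset$ has density $\frac13-\frac1{3\exp G}$. We use this only for $s=3$.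
* *Kneser's theorem.* The *stabilizer* of $B\subseteq G$ is the subgroup $\{g:g+B=B\}$, and a subgroup $K$ *stabilizes* $B$ if it is contained in the stabilizer, i.e. if $B$ is a union of cosets of $K$. For nonempty $B_1,\dots,B_h\subseteq G$, with $K$ the stabilizer of $\sum B_i$,
$$\Bigl|\sum B_i\Bigr|\ge\sum|B_i+K|-(h-1)|K|.$$
* *Cauchy–Davenport*, as stated in Section 1.

## 3. Reduction to primes congruent to $1$ modulo $s$

By the known case we may assume that every divisor of $m$ is $\equiv1\pmod s$. Since $m$ and $n$ have the same prime divisors, this is the same as saying that every prime dividing $n$ is $\equiv1\pmod s$. Let $\mathcal G$ be the class of finite abelian groups with this property. It is closed under subgroups and quotients, and for $G\in\mathcal G$: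

* every divisor of $n$ is $\equiv1\pmod s$;
* every prime $p\mid n$ satisfies $p\ge s+1$;
* $n$ is odd, because $2\not\equiv1\pmod s$.

**The formula on $\mathcal G$.** If $d=sj+1$, then $(d-2)/s=j-\frac1s$, so $\lfloor(d-2)/s\rfloor+1=j$. Also $\frac jd=\frac1s(1-\frac1d)$ increases with $d$. So the maximum is at $d=m$, and the right side of Theorem 1 equals $\frac{m-1}{sm}$.

**Lower bound.** If $m=1$, both sides are $0$, since in the trivial group $\{0\}$ is not free. Let $m>1$ and $j=(m-1)/s\ge1$. Take a surjection $\varphi:G\to\mathbb Z_m$ and an interval $I=\{x,\dots,x+j-1\}\subseteq\mathbb Z_m$. Then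
$$kI-lI=(k-l)x+[-l(j-1),\,k(j-1)],$$
a translate of a fixed interval with $s(j-1)+1=m-s<m$ elements. As $k-l$ is invertible modulo $m$, the translation $(k-l)x$ can be made any residue, so we can choose $x$ with $0\notin kI-lI$. Then $\varphi^{-1}(I)$ is $(k,l)$-free of density $\frac jm=\frac{m-1}{sm}$.

**Upper bound.** If $s=3$ then $\{k,l\}=\{1,2\}$, and the upper bound $\frac{m-1}{3m}$ is the theorem of Green and Ruzsa. What remains is this.

**Theorem 2.** Let $k\ne l$, $s=k+l\ge4$, $G\in\mathcal G$, $m=\exp G$. If $A\subseteq G$ and $0\notin kA-lA$, then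
$$|A|\le\frac{n(m-1)}{sm}.$$

From now on $s\ge4$ and all groups are in $\mathcal G$.

## 4. What Kneser's theorem gives directly, and what it loses

The natural first attempt applies Kneser's theorem to $B=kA-lA$. Let $A\ne\emptyset$ be free, and write $n=sQ+1$.

If $B$ has trivial stabilizer, then $s|A|-(s-1)\le|B|\le n-1$. So $|A|\le\frac{n+s-2}s=Q+\frac{s-1}s$, and hence $|A|\le Q=\frac{n-1}s$. In general let $K$ be the stabilizer of $B$. As $B$ is a union of $K$-cosets missing $0$, its image in $G/K$ misses $0$ and has trivial stabilizer. So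
$$|A|\le|K|\cdot\frac{|G/K|-1}{s}=\frac{n-|K|}s. \tag{1}$$

The target is $\frac1s\bigl(n-\frac nm\bigr)$. For cyclic $G$ we have $n=m$, and (1) is enough. For noncyclic $G$ it is enough exactly when $|K|\ge n/m$. When the stabilizer is smaller than $n/m$, for instance trivial, the bound (1) knows only the order of $G$. In $\mathbb Z_5^2$ it gives $\frac{24}4=6$, the number we had to beat in Section 1.

The example also showed how to win. There we looked at cosets of a subgroup $L$, classified them by how many points of $A$ they hold, and used the quotient $G/L$. A general version has to compare a level set of rich cosets with a level set of poor ones. Suppose $e$ and $e'$ are cosets of $H$ in which $A$ has densities $x$ and $y$ with $x+y>1$. By pigeonhole, $(A\cap e)-(A\cap e')$ is the full coset $e-e'$. This forbids signed sums in $G/H$ in which one slot is filled from the *richer* level set and the others from the *poorer*, larger one. So even if we start from a single set $A$, the quotient hands us a *pair* of nested sets. An induction through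 quotients must therefore be about pairs from the start.

## 5. Admissible pairs

**Definition.** Let $\emptyset\ne C_0\subseteq C\subseteq G$ and put
$$X=(k-1)C-(l-1)C,\qquad D=(C-C_0)\cup(C_0-C).$$
The pair $(C,C_0)$ is *admissible* if $0\notin X+D$. Write $c=|C|\ge c_0=|C_0|$.

Since $D=-D$, admissibility is equivalent to $X\cap D=\emptyset$. Now $X+(C-C_0)$ consists of the signed sums with $k$ plus signs and $l$ minus signs in which one minus slot is filled from $C_0$ and the rest from $C$. In $X+(C_0-C)$ a plus slot is filled from $C_0$. So $(C,C_0)$ is admissible if and only if no signed sum with $k$ plus signs and $l$ minus signs vanishes when one slot, of either sign, is filled from $C_0$ (the *$C_0$-slot*) and the other $s-1$ slots are filled from $C$ (the *$C$-slots*).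

For $C=C_0=A$ we have $X+D=kA-lA$. So if $A\neq\emptyset$ is $(k,l)$-free, then $(A,A)$ is admissible.

**Example.** Let $(k,l)=(3,1)$, $G=\mathbb Z_{13}$, $C=\{8,9,10,11\}$, $C_0=\{9,10\}$. Then $X=2C=\{16,\dots,22\}=\{3,\dots,9\}$, and $D=\{-2,\dots,2\}$. These are disjoint, so $(C,C_0)$ is admissible, although $C$ is not $(3,1)$-free: $8+8+8=24=11$. Here $c+c_0=6=2\cdot\frac{13-1}4$.

**Passing to quotients.** If $K\le G$ and $K\cap(X+D)=\emptyset$, then the image of $(C,C_0)$ in $G/K$ is admissible. Indeed, the set "$X+D$" of the image pair is the image of $X+D$, and it misses $0$ because $X+D$ misses $K$. Call $(C,C_0)$ *primitive* if no subgroup $K\ne0$ satisfies $K\cap(X+D)=\emptyset$.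

## 6. The Kneser bound for pairs

The next lemma is the analog of (1). The bound we want for pairs is $c+c_0\le 2\,\frac{n-1}s$.

**Lemma 3.** Let $(C,C_0)$ be admissible in $G$.
(i) If the pair is primitive, then $(s-1)c+c_0\le n+s-2$.
(ii) Always $c+c_0\le\frac{2(n-1)}s$.

*Proof.*

**Step 1: trivial stabilizers.** To use Kneser without correction terms we check that, for a primitive pair, the stabilizers of $X$ and $C-C_0$ are trivial. If $K$ stabilizes $X+D$, then $K\cap(X+D)=\emptyset$: an element $g$ of it would give $0=g-g\in X+D$. So $K=0$ by primitivity. If $K$ stabilizes $X$, it stabilizes $X+D$, so $K=0$. If $K$ stabilizes $C-C_0$, it stabilizes $-(C-C_0)=C_0-C$, hence $D$, hence $X+D$. So again $K=0$.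

**Step 2: the size count, with a parity gain.** This step proves (i), in a slightly sharper form that (ii) will need. The set $X$ is a sum of $s-2$ sets of size $c$, so Kneser gives
$$|X|\ge(s-2)c-(s-3),\qquad |D|\ge|C-C_0|\ge c+c_0-1.$$
Moreover $D=-D$, $0\in D$, and $n$ is odd, so the nonzero elements of $D$ come in pairs $\pm g$ with $g\ne-g$. Hence $|D|$ is odd. Let $\delta=1$ if $c+c_0$ is odd and $\delta=0$ otherwise. If $\delta=1$ then $c+c_0-1$ is even and $|D|$ exceeds it. In all cases $|D|\ge c+c_0-1+\delta$. Since $X\cap D=\emptyset$, we have $|X|+|D|\le n$, that is,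
$$(s-2)c+(c+c_0)+\delta\le n+s-2. \tag{2}$$
This gives (i).

**Step 3: (ii) for primitive pairs.** Write $n=sQ+1$ and suppose $c+c_0\ge2Q+1$. As $c\ge c_0$, we get $c\ge Q+1$. The number $c+c_0+\delta$ is even, so it is at least $2Q+2$. Then the left side of (2) is at least
$$(s-2)(Q+1)+2Q+2=sQ+s,$$
while the right side is $sQ+s-1$, a contradiction. So $c+c_0\le2Q=\frac{2(n-1)}s$.

**Step 4: (ii) in general.** We remove the primitivity assumption by passing to a quotient. Let $K$ be maximal among the subgroups with $K\cap(X+D)=\emptyset$; the subgroup $0$ is one of them. The image pair in $G/K$ is admissible. It is primitive, because if $K'/K\ne0$ missed the image of $X+D$, then $K'\supsetneq K$ would miss $X+D$. By Step 3,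
$$c+c_0\le|K|\cdot\frac{2(|G/K|-1)}s\le\frac{2(n-1)}s.\qquad\square$$

*Remark.* The parity gain is needed. The sizes $c=Q+1$, $c_0=Q$ satisfy (i) with equality but violate (ii).

As a special case, the trivial group has no admissible pair.

## 7. Transfer to a quotient through level sets

This section carries out the idea at the end of Section 4. It says that a bound for pairs in $G/H$ lifts to $G$, *provided* $C$ meets few cosets of $H$.

**Lemma 4.** Let $(C,C_0)$ be admissible in $G$, let $H\le G$, and let $\beta'$ be a real number such that every admissible pair $(C',C_0')$ in $G/H$ has $|C'|+|C_0'|\le2\beta'$. If $|C+H|\le2\beta'|H|$, then $c+c_0\le2\beta'|H|$.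

*Proof.* For $e\in G/H$ put
$$w(e)=\frac{|C\cap e|+|C_0\cap e|}{2|H|}\in[0,1].$$
Let $T=(C+H)/H$ and $\omega=\max w$. For $0<x\le1$ let $T_x=\{e:w(e)\ge x\}\subseteq T$ and $f(x)=|T_x|$. The image of $X$ in $G/H$ is $\bar X=(k-1)T-(l-1)T$.

**Step 1: level sets form admissible pairs.** We claim: *if $x\le y$, $x+y>1$ and $T_y\ne\emptyset$, then $(T_x,T_y)$ is admissible in $G/H$.* Clearly $T_y\subseteq T_x$. Let $e\in T_x$ and $e'\in T_y$. From $w(e)+w(e')>1$ we get
$$\bigl(|C\cap e|+|C_0\cap e'|\bigr)+\bigl(|C_0\cap e|+|C\cap e'|\bigr)>2|H|,$$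
so one of the two brackets exceeds $|H|$. Recall the pigeonhole fact: if $P\subseteq e$, $R\subseteq e'$ and $|P|+|R|>|H|$, then $P-R=e-e'$. Indeed, for $g\in e-e'$ the sets $P$ and $R+g$ both lie in $e$ and must intersect. So either $(C\cap e)-(C_0\cap e')$ or $(C_0\cap e)-(C\cap e')$ is the whole coset $e-e'$. In both cases the coset $e-e'$ is contained in $D$, and so is $e'-e$, because $D=-D$. Since $X\cap D=\emptyset$, neither coset meets $X$, i.e. $\pm(e-e')\notin\bar X$. As $(k-1)T_x-(l-1)T_x\subseteq\bar X$, the pair $(T_x,T_y)$ is admissible.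

**Step 2: pairing level $x$ with level $1-x$.** We show that $f(x)+f(1-x)\le2\beta'$ for all but finitely many $x\in(0,\frac12)$. Let $x\in(0,\frac12)$ be such that $1-x$ is not a value of $w$; this excludes finitely many $x$.

If $1-x<\omega$, then, since $1-x$ is not a value of $w$, there is $\epsilon>0$ such that $y=1-x+\epsilon\le\omega$ and $f(y)=f(1-x)$. Then $x<\frac12<y$, $x+y>1$ and $T_y\neq\emptyset$. So Step 1 and the hypothesis on $G/H$ give $f(x)+f(1-x)=f(x)+f(y)\le2\beta'$.

If $1-x>\omega$, there are no cosets at level $1-x$, so $f(1-x)=0$, and $f(x)\le|T|=|C+H|/|H|\le2\beta'$. This is the only place where the assumption on $|C+H|$ is used.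

**Step 3: integration.** Summing over levels recovers the sizes:
$$\frac{c+c_0}{2|H|}=\sum_ew(e)=\int_0^1f(x)\,dx=\int_0^{1/2}\bigl(f(x)+f(1-x)\bigr)dx\le\frac12\cdot2\beta'=\beta'.\qquad\square$$

The problem is now to find a subgroup $H\neq0$ such that $C$ meets few cosets of $H$. As in $\mathbb Z_5^2$, we first find a direction in which some coset is very full, and then use that coset to restrict where the rest of $C$ can lie.

## 8. A direction with a very full coset

Fix in this section a subgroup $E\le G$ with $E\cong\mathbb Z_p^2$, $p=sq+1$ prime, and put $N=n/p$. Since $p\ge s+1$, we have $q\ge1$. For $L\le E$ of order $p$ and $j\ge1$ let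
$$T_j=\{y\in G/L:|C\cap y|\ge j\},\qquad T_j^0=\{y\in G/L:|C_0\cap y|\ge j\}\subseteq T_j.$$

**Lemma 5.** Let $(C,C_0)$ be admissible. Fill the $C_0$-slot with a coset $y_0\in T^0_{j_0}$ and the $C$-slots with cosets $y_i\in T_{j_i}$ $(1\le i\le s-1)$, all $j$'s at least $1$, with $k$ plus and $l$ minus signs in any order. If
$$j_0+j_1+\dots+j_{s-1}\ge s(q+1),$$
then the signed sum of the $y$'s is $\ne0$ in $G/L$.

*Proof.* After translation, the fibers $C_0\cap y_0$ and $C\cap y_i$ are subsets of $L\cong\mathbb Z_p$. By Cauchy–Davenport their signed sum has at least $\min\bigl(p,\,s(q+1)-s+1\bigr)=\min(p,sq+1)=p$ elements. So it is a full coset of $L$, namely the signed sum of the $y$'s. By admissibility it does not contain $0$, so this coset is not $L$. $\square$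

In $\mathbb Z_5^2$ with $(k,l)=(3,1)$ we have $q=1$ and the threshold is $8$. The two halves of the argument in Section 1 used sizes $2,2,2,2$ and $3,1,1,3$.

**Lemma 6.** Let $(C,C_0)$ be admissible with $c_0>qN$. Then there is $L\le E$ of order $p$ such that $u=\max_{y\in G/L}|C\cap y|$ and $u_0=\max_{y\in G/L}|C_0\cap y|$ satisfy
$$V:=u-q-1\ge\tfrac{sq-1}2,\qquad V_0:=u_0-q-1\ge\tfrac{sq-1}2.$$

*Proof.* For $L\le E$ of order $p$ and integers $v\ge-q$ put
$$F(v)=|T_{q+1+v}|,\qquad F_0(v)=|T^0_{q+1+v}|.$$
Counting points by levels, $\sum_vF(v)=c$ and $\sum_vF_0(v)=c_0$. Also $F_0\le F\le N$, both functions are nonincreasing, and $V$, $V_0$ are the last arguments at which $F$, $F_0$ are nonzero. As $c_0>qN$ and there are $N$ cosets, some coset holds at least $q+1$ points of $C_0$. So $V\ge V_0\ge0$.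

The plan is a dichotomy. Steps 1–3 show that once $V\ge1$, the low levels shrink so much that many high levels are needed to hold all the points. Step 4 shows that $V=0$ cannot hold in every direction.

**Step 1: high levels are small.** By Lemma 5 with all $j$'s equal to $q+1$, the pair $(T_{q+1},T^0_{q+1})$ is admissible in $G/L$; it is nonempty because $V_0\ge0$. By Lemma 3(ii), $F(0)+F_0(0)\le\frac{2(N-1)}s<\frac{2N}s$. By monotonicity and $F_0\le F$, for all $v\ge0$,
$$F(v)+F_0(v)<\frac{2N}s,\qquad F_0(v)<\frac Ns. \tag{3}$$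

**Step 2: a full coset makes the low levels small.** We claim:
$$\text{if } v\ge-q \text{ and } 2v\ge-(s-2)V,\text{ then } F(v)+F_0(v)\le N. \tag{4}$$
Fix $z\in T_u$. Put $y\in T_{q+1+v}$ in a plus slot, $y_0\in T^0_{q+1+v}$ in a minus slot (the $C_0$-slot), and $z$ in the remaining $k-1$ plus slots and $l-1$ minus slots. The sizes add up to at least
$$2(q+1+v)+(s-2)(q+1+V)=s(q+1)+2v+(s-2)V\ge s(q+1).$$
By Lemma 5, $y-y_0+(k-l)z\neq0$ for all such $y,y_0$. So $T_{q+1+v}+(k-l)z$ and $T^0_{q+1+v}$ are disjoint subsets of $G/L$, which has $N$ elements. This is (4).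

**Step 3: if $V\ge1$, then $V,V_0\ge\frac{sq-1}2$.** Let $\eta=\min\bigl(q,\lfloor\frac{(s-2)V}2\rfloor\bigr)$. By (4), $F(-x)+F_0(-x)\le N$ for $1\le x\le\eta$. For the other $q-\eta$ negative levels we use the trivial bound $2N$. With (3) for the $V+1$ levels $0\le v\le V$, and $c\ge c_0>qN$,
$$2qN<c+c_0<(2q-\eta)N+(V+1)\frac{2N}s,\qquad\text{hence}\qquad \eta<\frac{2(V+1)}s.$$
Suppose $\eta=\lfloor\frac{(s-2)V}2\rfloor$. As $s\ge4$, $\frac{(s-2)V}2\ge V$, so $\eta\ge V$. Then $V<\frac{2(V+1)}s\le\frac{V+1}2$, so $V<1$, a contradiction. Therefore $\eta=q$, and $q<\frac{2(V+1)}s$ gives $V+1>\frac{sq}2$. So $2V>sq-2$, i.e. $V\ge\frac{sq-1}2$.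

Since $\eta=q$, we also have $2F_0(-x)\le F(-x)+F_0(-x)\le N$ for all $1\le x\le q$. With the second part of (3),
$$qN<c_0<\frac{qN}2+(V_0+1)\frac Ns,$$
so $V_0+1>\frac{sq}2$ and, as before, $V_0\ge\frac{sq-1}2$.

**Step 4: $V\ge1$ for some $L$.** This is the general form of counting $15$ pairs over six directions. Suppose $V=0$ for all $p+1$ subgroups $L\le E$ of order $p$. Then every coset of every $L$ contains at most $q+1$ points of $C$, and hence of $C_0$. We compare an upper and a lower bound for
$$S_L=\sum_{y\in G/L}\bigl[(|C\cap y|-q)^2+(|C_0\cap y|-q)^2\bigr].$$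

*Upper bound.* Fix $L$ and let $\Delta,\Delta_0$ be the sums over $y\in G/L$ of $\max(0,q-|C\cap y|)$ and $\max(0,q-|C_0\cap y|)$. Exactly $F(0)$ cosets hold $q+1$ points of $C$, so $0<c-qN=F(0)-\Delta$. Likewise $0<c_0-qN=F_0(0)-\Delta_0$. Hence $\Delta+\Delta_0<F(0)+F_0(0)<\frac{2N}s$ by (3). In $S_L$ a coset with $q+1$ points contributes $1$, and one with $a\le q$ points contributes $(q-a)^2\le q(q-a)$. So
$$S_L\le F(0)+F_0(0)+q(\Delta+\Delta_0)<(q+1)\frac{2N}s. \tag{5}$$

*Lower bound on average.* The sum $\sum_L\sum_{y\in G/L}|C\cap y|^2$ counts triples $(L,a,b)$ with $a,b\in C$ and $a-b\in L$. A pair with $a=b$ is counted $p+1$ times. A pair with $0\ne a-b\in E$ is counted once, since each nonzero element of $E$ lies in exactly one $L$. Other pairs are not counted. With Cauchy–Schwarz over the $N/p$ cosets of $E$,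
$$\sum_L\sum_{y\in G/L}|C\cap y|^2=(p+1)c+\Bigl(\sum_{e\in G/E}|C\cap e|^2-c\Bigr)\ge pc+\frac{pc^2}N.$$
Write $c=N(q+\varepsilon)$ with $\varepsilon>0$. There are $p+1$ subgroups $L$ with $N$ cosets each, so
$$\sum_L\sum_y(|C\cap y|-q)^2\ge pc+\frac{pc^2}N-2q(p+1)c+(p+1)q^2N.$$
Divide the right side by $N$ and collect powers of $\varepsilon$. The constant term is $pq+pq^2-2q^2(p+1)+(p+1)q^2=q(p-q)$. The coefficient of $\varepsilon$ is $p+2pq-2q(p+1)=p-2q>0$. The coefficient of $\varepsilon^2$ is $p$. So the right side is at least $Nq(p-q)$. The same holds for $C_0$, because $c_0>qN$. Hence $\sum_LS_L\ge2Nq(p-q)$, and some $L$ has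
$$S_L\ge\frac{2Nq(p-q)}{p+1}. \tag{6}$$

*Contradiction.* By (5) and (6), $sq(p-q)<(q+1)(p+1)$. With $p=sq+1$ this reads
$$s(s-1)q^2+sq<sq^2+(s+2)q+2,\qquad\text{i.e.}\qquad s(s-2)q^2<2q+2.$$
But $s(s-2)q^2\ge8q^2\ge8q\ge2q+6$. So $V\ge1$ for some $L$, and Step 3 finishes the proof. $\square$

## 9. A very full coset forces $C$ into few cosets

From here on $m>1$ is a fixed integer, all of whose prime factors are $\equiv1\pmod s$. For groups $G$ with $\exp G\mid m$ put
$$\beta(G)=\frac{n(m-1)}{sm}.$$
Then $\beta(G)=|H|\,\beta(G/H)$ for $H\le G$. Moreover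
$$\text{if } n\le m,\text{ then } \frac{n-1}s\le\beta(G), \tag{7}$$
because $n-\frac nm\ge n-1$. Keeping $m$ fixed while passing to quotients, whose exponent may drop, is what makes $\beta$ multiplicative.

**Lemma 7.** In the situation of Lemma 6, with $L$ as given there, let $\exp G\mid m$. Assume that either $m$ is not prime, or $n=p^2$ and $m=p$. Then there is a subgroup $H\supseteq L$ with $|C+H|\le2\beta(G)$.

*Proof.* Let $T=(C+L)/L$, $z\in T_u$, $z_0\in T^0_{u_0}$.

**Step 1: two full cosets free all other slots.** We check that Lemma 5 applies with $z$ in one $C$-slot, $z_0$ in the $C_0$-slot, and *arbitrary* elements of $T$, with sizes at least $1$, in the other $s-2$ slots. By Lemma 6, $u+u_0\ge2(q+1)+(sq-1)$, so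
$$(s-2)+u+u_0\ge sq+s+2q-1\ge s(q+1).$$

**Step 2: $s=4$.** Then $\{k,l\}=\{3,1\}$, since $k\neq l$. We give the two $T$-slots opposite signs, so that $z$ and $z_0$ get equal signs. Put $h=z+z_0$. For all $y,y'\in T$ we get $y-y'+h\ne0$ if $k=3$, and $y-y'-h\ne0$ if $k=1$. In both cases $T\cap(T+h)=\emptyset$, so $h\ne0$.

Let $o$ be the order of $h$. It is odd and divides $m$. Each coset of $\langle h\rangle$ is a cycle of odd length $o$ under $y\mapsto y+h$, and $T$ contains no two consecutive elements of it, hence at most $\frac{o-1}2$ of its elements. So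
$$|T|\le\frac N2\Bigl(1-\frac1o\Bigr)\le\frac N2\Bigl(1-\frac1m\Bigr),\qquad |C+L|=p|T|\le\frac n2\Bigl(1-\frac1m\Bigr)=2\beta(G).$$
Take $H=L$.

**Step 3: $s\ge5$, the choice of $H$.** Here Kneser's theorem for the remaining $s-2$ slots suffices. Let $Z=(k-1)T-(l-1)T$. With $z$ in a plus slot and $z_0$ in a minus slot, Step 1 gives $0\notin Z+z-z_0$, so $Z\ne G/L$. Let $H/L$ be the stabilizer of $Z$. Then $H\ne G$, since otherwise the nonempty set $Z$ would be all of $G/L$. Write $n'=|G/H|=sQ+1$, so $Q\ge1$, and $b=|C+H|/|H|$. The image of $Z$ in $G/H$ has trivial stabilizer, is not all of $G/H$, and is a sum of $s-2$ sets of size $b$, each the image of $\pm T$. By Kneser, $(s-2)b-(s-3)\le n'-1$, so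
$$b\le\frac{n'+s-4}{s-2}=\frac{sQ+s-3}{s-2}. \tag{8}$$
We must show $b\le2\beta(G/H)$; multiplied by $|H|$ this is $|C+H|\le2\beta(G)$.

**Step 4: the case $n'\le m$.** First, $b\le2Q$. If $Q=1$, then (8) gives $b\le\frac{2s-3}{s-2}=2+\frac1{s-2}<3$. If $Q\ge2$, then $s-3\le2(s-4)\le Q(s-4)$, as $s\ge5$. So $sQ+s-3\le2Q(s-2)$, and (8) gives $b\le2Q$. If $n'\le m$, then (7) gives $\beta(G/H)\ge\frac{n'-1}s=Q$, and we are done. This covers the case $n=p^2$, $m=p$, because $H\supseteq L$ gives $n'\le n/p=m$.

**Step 5: the case $n'>m$.** Then $m$ is not prime, so it is a product of at least two primes, each at least $s+1$. Hence $n'>m\ge(s+1)^2\ge36$. By (8) it suffices that $\frac{n'+s-4}{s-2}\le\frac{2n'(m-1)}{sm}$. Clearing denominators, this is equivalent to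
$$n'\bigl(m(s-4)-2(s-2)\bigr)\ge sm(s-4).$$
Since $s\ge5$, we have $s-2\le3(s-4)$, so the bracket is at least $(m-6)(s-4)$. It is therefore enough that $n'(m-6)\ge sm$. This holds, because $m\ge36$ gives $m-6\ge\frac56m$, and $n'\ge(s+1)^2\ge2s$ gives $\frac56n'\ge s$. $\square$

## 10. Composite exponent

**Proposition 8.** Let $m>1$ be not prime, with all prime factors $\equiv1\pmod s$. If $\exp G\mid m$, every admissible pair in $G$ satisfies $c+c_0\le2\beta(G)$.

*Proof.* We use induction on $n$, with $m$ fixed. If $n\le m$, Lemma 3(ii) and (7) give $c+c_0\le\frac{2(n-1)}s\le2\beta(G)$. Let $n>m$. A cyclic group of exponent dividing $m$ has order at most $m$, so $G$ is not cyclic. Hence $G$ contains some $E\cong\mathbb Z_p^2$ with $p=sq+1$ prime. Put $N=n/p$ and $m_1=m/p$. As $m$ is not prime, $m_1>1$, so $m_1\ge s+1$. Suppose, for contradiction, that $c+c_0>2\beta(G)$.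

**Step 1: the pair is primitive.** This makes Lemma 3(i) available. If some $K\ne0$ has $K\cap(X+D)=\emptyset$, then induction for the image pair in $G/K$ gives $c+c_0\le|K|\cdot2\beta(G/K)=2\beta(G)$, a contradiction.

**Step 2: $C_0$ is not much smaller than $C$.** We need $c_0>qN$ for Lemma 6. By Lemma 3(i), $(s-2)c\le n+s-2-(c+c_0)<n+s-2-2\beta(G)$. So
$$c_0>2\beta(G)-c>2\beta(G)-\frac{n+s-2-2\beta(G)}{s-2}=\frac{2(s-1)\beta(G)-n}{s-2}-1.$$
Inserting $2\beta(G)=\frac{2n}s-\frac{2n}{sm}$ and $\frac{2(s-1)}s-1=\frac{s-2}s$, we get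
$$c_0>\frac ns-\frac{2(s-1)n}{(s-2)sm}-1.$$
On the other hand $qN=\frac{(p-1)N}s=\frac ns-\frac Ns$, and $\frac nm=\frac N{m_1}$. So $c_0>qN$ follows from
$$N\Bigl(1-\frac{2(s-1)}{(s-2)m_1}\Bigr)\ge s. \tag{9}$$

**Step 3: verification of (9).** From $n>m$ we get $N>m_1\ge s+1$. As $N\equiv1\pmod s$, this gives $N\ge2s+1$.

If $s\ge5$, then $\frac{s-1}{s-2}\le\frac43$ and $m_1\ge6$. So the bracket is at least $1-2\cdot\frac43\cdot\frac16=\frac59$, and $\frac59(2s+1)=\frac{10s+5}9\ge s$.

If $s=4$, then $m_1\ge5$ and the bracket is at least $1-\frac35=\frac25$. Moreover $N\ge9$ and $N\equiv1\pmod4$, and $N\ne9$ because $3\not\equiv1\pmod4$. So $N\ge13$, and $\frac25N\ge\frac{26}5\ge4$.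

**Step 4: conclusion.** Lemma 6 gives $L$, and Lemma 7 gives $H\supseteq L$, so $H\neq0$, with $|C+H|\le2\beta(G)=2\beta(G/H)|H|$. By induction every admissible pair in $G/H$ satisfies the bound $2\beta(G/H)$. So Lemma 4 with $\beta'=\beta(G/H)$ gives $c+c_0\le2\beta(G/H)|H|=2\beta(G)$, a contradiction. $\square$

The assumption that $m$ is not prime enters twice: in Lemma 7 when $n'>m$, and in (9) through $m_1\ge s+1$. For prime exponent we need another way to pass beyond rank two.

## 11. Prime exponent: from planes to all ranks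

*Proof of Theorem 2.* Let $m=\exp G$ and let $A$ satisfy $0\notin kA-lA$. We may assume $A\ne\emptyset$. Then $m>1$, because in the trivial group $0\in kA-lA$. The pair $(A,A)$ is admissible.

**Case 1: $m$ is not prime.** Proposition 8 for $(A,A)$ gives $2|A|\le2\beta(G)=\frac{2n(m-1)}{sm}$.

**Case 2: $m=p=sq+1$ is prime.** Then $G=\mathbb Z_p^r$ with $r\ge1$, and the claim is $|A|\le\beta(G)=qp^{r-1}$.

**Step 1: lines, $r=1$.** Lemma 3(ii) gives $2|A|\le\frac{2(p-1)}s=2q$.

**Step 2: planes, $r=2$.** Here the lemmas apply directly to $(A,A)$ with $E=G$, $n=p^2$, $N=p$. Suppose $|A|>qp=qN$. Lemmas 6 and 7 give $H\ne0$ with $|A+H|\le2\beta(G)=2\beta(G/H)|H|$. As $|G/H|\le p=m$, Lemma 3(ii) and (7) show that admissible pairs in $G/H$ satisfy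
$$|C'|+|C_0'|\le\frac{2(|G/H|-1)}s\le2\beta(G/H).$$
Lemma 4 gives $2|A|\le2\beta(G/H)|H|=2\beta(G)$, i.e. $|A|\le qp$, a contradiction.

**Step 3: $r\ge3$.** This step reduces higher rank to lines and planes through $0$. For each subspace $W$ the set $A\cap W$ is $(k,l)$-free in $W$. By Steps 1 and 2, lines through $0$ contain at most $q$ points of $A$ and planes through $0$ at most $qp$. Also $0\notin A$, since otherwise $0\in kA-lA$.

*Every line through $0$ has at most $q-1$ points of $A$.* As $A\neq\emptyset$, this forces $q\ge2$. The lines through $0$ partition the nonzero vectors, so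
$$|A|\le(q-1)\frac{p^r-1}{p-1}<p^{r-1}\,\frac{(q-1)p}{p-1}\le qp^{r-1}.$$
The last inequality is equivalent to $q\le p$, which holds.

*Some line $L$ through $0$ has exactly $q$ points of $A$.* The planes $P\supset L$ number $\frac{p^{r-1}-1}{p-1}$, and the sets $P\setminus L$ partition $G\setminus L$. For each of them $|A\cap(P\setminus L)|\le qp-q$. So
$$|A|\le q+q(p-1)\cdot\frac{p^{r-1}-1}{p-1}=q+q(p^{r-1}-1)=qp^{r-1}.\qquad\blacksquare$$

In $\mathbb Z_5^3$ with $(k,l)=(3,1)$, for instance, a nonempty good set has a line through $0$ with exactly one of its points. The six planes through that line each contribute at most four further points, which gives $1+6\cdot4=25=\frac{125}5$.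

*Proof of Theorem 1.* If some divisor of $\exp G$ is not $\equiv1\pmod s$, this is the known case. Otherwise $G\in\mathcal G$, and by Section 3 the right side of Theorem 1 is $\frac{m-1}{sm}$ with $m=\exp G$. This density is attained by the preimage of an interval (it is $0$ if $m=1$). It is an upper bound by the theorem of Green and Ruzsa if $s=3$, and by Theorem 2 if $s\ge4$. $\blacksquare$
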